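\title{Convergence to period-six solutions of a third-order rational difference equation}

\begin{abstract}
We prove that every solution of $x_{n+1}=(1+x_n)/(x_{n-1}+x_{n-2})$ with non-negative initial values and nonzero denominators converges to a period-six solution $\phi,\psi,\psi/\phi,1/\phi,1/\psi,\phi/\psi$ with $\phi,\psi>0$, as had been conjectured. The proof follows the defect $e_n=1/x_{n+1}-x_{n-2}$, which obeys an exact first-order recursion, alternates in sign and decays geometrically. We carry it out for the family $x_{n+1}=(A+x_n)/(x_{n-1}+Ax_{n-2})$, $A>0$, and obtain the optimal universal rate $(A/(A+1))^n$, strict monotonicity along residue classes modulo six, the exact asymptotics of each solution, a classification of the eventually periodic solutions, and the continuity and surjectivity of the limit map. Among the equations $x_{n+1}=(\alpha+\beta x_n)/(Bx_{n-1}+Cx_{n-2})$ with positive coefficients, convergence to the rescaled cycles takes place exactly when $\alpha B^2=C\beta^2$.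
\end{abstract}

\section{The equation and its six-cycles}\label{sec:intro}

Consider the difference equation
\begin{equation}\label{eq:orig}
x_{n+1}=\frac{1+x_n}{x_{n-1}+x_{n-2}},\qquad n=0,1,2,\dots,
\end{equation}
with non-negative real initial values $x_{-2},x_{-1},x_0$. The initial values, and the solution that they generate, are called \emph{admissible} if every denominator $x_{n-1}+x_{n-2}$, $n\ge0$, is nonzero. In an admissible solution $x_n>0$ for all $n\ge1$, because by induction each numerator is at least $1$ and each denominator is positive. Only the first two denominators $x_{-1}+x_{-2}$ and $x_0+x_{-1}$ can vanish, since for $n\ge2$ the denominator contains the positive term $x_{n-1}$. Thus the initial values are admissible exactly when no two consecutive ones are both zero; positive initial values are always admissible.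

Equation \eqref{eq:orig} has a two-parameter family of periodic solutions. For $\phi,\psi>0$, the \emph{six-cycle} with parameters $(\phi,\psi)$ is the $6$-periodic sequence $(p_n)_{n\in\mathbb Z}$ with
\begin{equation}\label{eq:cycle}
(p_0,\dots,p_5)=\Bigl(\phi,\ \psi,\ \frac\psi\phi,\ \frac1\phi,\ \frac1\psi,\ \frac\phi\psi\Bigr).
\end{equation}

\begin{lemma}\label{lem:cycle}
A sequence $(p_n)_{n\in\mathbb Z}$ of positive numbers is a six-cycle if and only if $p_{n+1}p_{n-1}=p_n$ for all $n$. In that case $p_np_{n+3}=1$ for all $n$. A six-cycle is determined by any two consecutive terms, which may be arbitrary positive numbers, and every shift of a six-cycle is a six-cycle.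
\end{lemma}

\begin{proof}
The relation $p_{n+1}p_{n-1}=p_n$ can be solved for $p_{n+1}$ and for $p_{n-1}$, so any two positive values at consecutive places extend to exactly one solution on $\mathbb Z$. A solution satisfies $p_{n+3}=p_{n+2}/p_{n+1}=1/p_n$, so it is $6$-periodic, and with $\phi=p_0$, $\psi=p_1$ its terms $p_2=p_1/p_0$, $p_3=1/p_0$, $p_4=1/p_1$, $p_5=1/p_2$ are those of \eqref{eq:cycle}. Hence the solution that starts with $(\phi,\psi)$ is the six-cycle with these parameters, which proves both directions. The relation is unchanged by a shift of the index.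
\end{proof}

The six-cycle with $\phi=\psi=1$ is the constant sequence $1$. Every other one has minimal period six: period $3$ forces $p_n=p_{n+3}=1/p_n$, and period $2$ forces $p_n=p_{n+1}p_{n-1}=p_{n+1}^2$ for all $n$, hence $p_n=p_n^4$.

The right side of \eqref{eq:orig} is the mediant of the fractions $1/x_{n-2}$ and $x_n/x_{n-1}$, the mediant of $a/b$ and $c/d$ being $(a+c)/(b+d)$. On a six-cycle both fractions equal $p_{n+1}$ by Lemma~\ref{lem:cycle}, and the mediant of two equal fractions is their common value. So every six-cycle solves \eqref{eq:orig}. The corresponding initial values fill the surface $x_{-1}=x_0x_{-2}$ in the three-dimensional space of positive initial values, and it is natural to ask what the solutions off this surface do. The following conjecture is the subject of \cite{GH}, where it is named Conjecture Four of A.~M.~Amleh and G.~Ladas.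

\begin{quote}
\emph{For every admissible solution of \eqref{eq:orig} there are a six-cycle $p$, which may depend on the solution, and an integer $m$ such that $x_{n+m}-p_n\to0$ as $n\to\infty$.}
\end{quote}

The conjecture is true. Since shifts of six-cycles are six-cycles, one may always take $m=0$.

\begin{theorem}\label{thm:conj}
For every admissible solution of \eqref{eq:orig} there are $\phi,\psi\in(0,\infty)$ such that $x_{6k+j}\to p_j$ as $k\to\infty$ for $j=0,\dots,5$, where $(p_0,\dots,p_5)$ is given by \eqref{eq:cycle}.
\end{theorem}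

\section{A one-parameter family and the main theorem}\label{sec:main}

The mediant may be weighted. Fix $A>0$, write $1/x_{n-2}=A/(Ax_{n-2})$, and take the mediant with $x_n/x_{n-1}$:
\begin{equation}\label{eq:EA}
x_{n+1}=\frac{A+x_n}{x_{n-1}+Ax_{n-2}},\qquad n=0,1,2,\dots .
\end{equation}
The case $A=1$ is \eqref{eq:orig}. Admissibility again means non-negative initial values and nonzero denominators; again $x_n>0$ for $n\ge1$, and every six-cycle is a solution. The proof of Theorem~\ref{thm:conj} is no harder for general $A$, and we work with \eqref{eq:EA} throughout.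

To guess the answer, linearize at the equilibrium $1$. With $x_n=1+u_n$ and terms of second order dropped, \eqref{eq:EA} becomes $(A+1)u_{n+1}=u_n-u_{n-1}-Au_{n-2}$, with characteristic polynomial
\[
(A+1)\lambda^3-\lambda^2+\lambda+A=(\lambda^2-\lambda+1)\bigl((A+1)\lambda+A\bigr).
\]
The roots $e^{\pm i\pi/3}$ of the first factor belong to the six-cycles, whose logarithms satisfy $\log p_{n+1}=\log p_n-\log p_{n-1}$. The remaining root is $-\rho$, where
\[
\rho=\frac{A}{A+1}\in(0,1).
\]
One therefore expects a solution near the equilibrium to approach the surface of six-cycles at the rate $\rho^n$, crossing it at every step. This heuristic says nothing about solutions far from the equilibrium. It also does not exclude that a solution approaches the surface, which is not compact, while drifting along it so that some terms tend to $0$ and others to $\infty$.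

The distance to the surface is measured by the \emph{defect}
\begin{equation}\label{eq:defect}
e_n=\frac1{x_{n+1}}-x_{n-2},\qquad n\ge0,
\end{equation}
which vanishes identically on a six-cycle. We write $a_k\sim b_k$ if $a_k/b_k\to1$. Constants implied by $O(\cdot)$ may depend on the solution.

\begin{theorem}\label{thm:main}
Let $A>0$ and let $(x_n)_{n\ge-2}$ be an admissible solution of \eqref{eq:EA}.
\begin{enumerate}
\item[(i)] \emph{(Convergence, universal rate.)} There is a six-cycle $p$ with $x_n-p_n=O(\rho^n)$. Moreover $|e_n|\le(1+A)^4\rho^n|e_0|$ for all $n\ge0$. For \eqref{eq:orig} the rate is $O(2^{-n})$.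
\item[(ii)] \emph{(Monotonicity, periodic solutions.)} The condition $e_0=0$ is equivalent to $x_{-1}=x_0x_{-2}$, and in this case the solution is exactly a six-cycle. If $e_0\ne0$, every sequence $(x_{6k+j})_k$ is strictly monotone, increasing for $j$ of one parity and decreasing for $j$ of the other, and $x_n-p_n$ is nonzero and alternates in sign. In particular, the only eventually periodic admissible solutions are the six-cycles with $x_{-1}=x_0x_{-2}$.
\item[(iii)] \emph{(Exact asymptotics.)} Let $e_0\ne0$, let $(\phi,\psi)$ be the parameters of $p$, and put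
\[
\theta=\prod_{t\in\{\phi,\,\psi,\,\psi/\phi\}}\frac{A^2}{A^2+1+A(t+t^{-1})}
\]
(a product of three factors). Then $\theta\le\rho^6$, with equality if and only if $\phi=\psi=1$, and for each $j\in\{0,\dots,5\}$ there is $\kappa_j\ne0$ with $x_{6k+j}-p_j\sim\kappa_j\theta^k$ as $k\to\infty$.
\item[(iv)] \emph{(Limit map, sharpness.)} The limits $p_j=\lim_kx_{6k+j}$ are continuous functions of $(x_{-2},x_{-1},x_0)\in(0,\infty)^3$. For every $(\xi,\eta)\in(0,\infty)^2$ there is $\varepsilon_0>0$ such that for every $\varepsilon$ with $|\varepsilon|\le\varepsilon_0$ some solution with positive initial values has $e_0=\varepsilon$ and $(p_{-2},p_{-1})=(\xi,\eta)$. Hence each rate $\theta$ in \textup{(iii)} is attained, and $\rho$ in \textup{(i)} cannot be replaced by a smaller number; for \eqref{eq:orig} the optimal value is $\frac12$.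
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:conj} is contained in part (i) with $A=1$. Parts (i), (iii) and (iv) together say that the rate read off at the equilibrium holds for every admissible solution and is the slowest one that occurs.

A rescaling extends the result to a four-parameter family and shows that in \eqref{eq:EA} the constant in the numerator must equal the coefficient of $x_{n-2}$.

\begin{corollary}\label{cor:four}
Let $\alpha,\beta,B,C>0$ and consider
\[
x_{n+1}=\frac{\alpha+\beta x_n}{Bx_{n-1}+Cx_{n-2}},\qquad n\ge0,
\]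
with non-negative initial values and nonzero denominators. If $\alpha B^2=C\beta^2$, then for every such solution there is a six-cycle $p$ with $x_n-\frac\beta Bp_n\to0$. If $\alpha B^2\ne C\beta^2$, then no such solution has this property.
\end{corollary}

Throughout the proofs we use the function
\[
f(x)=\frac{Ax}{A+x},\qquad x>0,
\]
and its elementary properties
\begin{equation}\label{eq:f}
0<f(x)<\min(x,A),\qquad\frac1{f(x)}=\frac1x+\frac1A,\qquad f(1)=\rho .
\end{equation}

\section{One orbit by hand}\label{sec:example}

Take $A=1$, so that $f(x)=x/(1+x)$ and $\rho=\frac12$, and start from $(x_{-2},x_{-1},x_0)=(1,1,0)$. Then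
\[
x_1=\frac{1}{2},\qquad x_2=\frac{3/2}{1},\qquad x_3=\frac{5/2}{1/2},\qquad x_4=\frac{6}{2},
\]
\[
x_5=\frac{4}{13/2},\qquad x_6=\frac{21/13}{8},\qquad x_7=\frac{125/104}{47/13}.
\]
The defects follow from \eqref{eq:defect}: $e_0=2-1$, $e_1=\frac23-1$, $e_2=\frac15-0$, $e_3=\frac13-\frac12$, $e_4=\frac{13}8-\frac32$, $e_5=\frac{104}{21}-5$, $e_6=\frac{376}{125}-3$. In summary,
\[
\begin{array}{c|cccccccccc}
n&-2&-1&0&1&2&3&4&5&6&7\\ \hline
x_n&1&1&0&\frac12&\frac32&5&3&\frac8{13}&\frac{21}{104}&\frac{125}{376}\\[4pt]
e_n&&&1&-\frac13&\frac15&-\frac16&\frac18&-\frac1{21}&\frac1{125}&\\[4pt]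
f(x_n)&&&&\frac13&\frac35&\frac56&\frac34&\frac8{21}&\frac{21}{125}&\frac{125}{501}
\end{array}
\]
Three features of this table drive the proof.

First, each defect is the previous one times $-f(x_n)$; for instance $\frac1{125}=-\frac{21}{125}\cdot(-\frac1{21})$. The alternation and the decay that the linearization predicts near the equilibrium come from an exact identity.

Second, the sign of $e_{n+2}$ tells whether $x_n$ lies below or above $1/x_{n+3}$. Since $n+2$ and $n+5$ have opposite parity, the comparisons chain together. From $e_0>0$ we get $x_{-2}<1/x_1$, from $e_3<0$ we get $1/x_1<x_4$, and from $e_6>0$ we get $x_4<1/x_7$. In numbers, the chains that start at the three initial values are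
\[
1<2<3<\tfrac{376}{125},\qquad 1>\tfrac23>\tfrac8{13},\qquad 0<\tfrac15<\tfrac{21}{104}.
\]
Every second entry of a chain is a term $x_{6k+j}$, so these subsequences are monotone.

Third, single factors $f(x_n)$ can be larger than $\rho=\frac12$, as $\frac56$ and $\frac34$ are. But for even $n$, where $e_{n+2}>0$, the product $x_nx_{n+3}$ is less than $1$, so $x_n$ and $x_{n+3}$ cannot both be large, and the two factors together stay below $\rho^2=\frac14$:
\[
f(x_2)f(x_5)=\tfrac35\cdot\tfrac8{21}=\tfrac8{35},\qquad f(x_4)f(x_7)=\tfrac34\cdot\tfrac{125}{501}=\tfrac{125}{668}.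
\]

\section{The defect recursion and monotonicity}\label{sec:defect}

From here to the end of Section~\ref{sec:limit}, $A>0$ is fixed and $(x_n)$ is an admissible solution of \eqref{eq:EA}. A six-cycle satisfies two relations, $p_{n+1}p_{n-2}=1$ and $p_np_{n-2}=p_{n-1}$. The defect measures the failure of the first. The failure $x_{n-1}-x_nx_{n-2}$ of the second can be expressed through $e_n$, by the equation at step $n$, and through $e_{n-1}$, by the equation at step $n-1$. Comparing the two expressions gives the recursion.

\begin{lemma}\label{lem:rec}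
We have
\begin{align}
e_n&=\frac{x_{n-1}-x_nx_{n-2}}{A+x_n}&&(n\ge0),\label{eq:e1}\\
e_n&=-f(x_n)\,e_{n-1}&&(n\ge1),\label{eq:e2}\\
x_{n+6}-x_n&=e_{n+2}-e_{n+5}\,\frac{x_{n+6}}{x_{n+3}}&&(n\ge-2).\label{eq:e3}
\end{align}
\end{lemma}

\begin{proof}
By \eqref{eq:EA},
\[
e_n=\frac{x_{n-1}+Ax_{n-2}}{A+x_n}-x_{n-2}=\frac{x_{n-1}+Ax_{n-2}-Ax_{n-2}-x_nx_{n-2}}{A+x_n},
\]
which is \eqref{eq:e1}. For $n\ge1$, the equation with the index lowered by one reads $x_nx_{n-2}+Ax_nx_{n-3}=A+x_{n-1}$, so
\[
x_{n-1}-x_nx_{n-2}=-A(1-x_nx_{n-3})=-Ax_ne_{n-1}.
\]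
Inserting this into \eqref{eq:e1} gives \eqref{eq:e2}. Finally, for $n\ge-2$ the definition \eqref{eq:defect} gives $x_nx_{n+3}=1-e_{n+2}x_{n+3}$ and $x_{n+3}x_{n+6}=1-e_{n+5}x_{n+6}$. Subtract the first identity from the second and divide by $x_{n+3}>0$ to obtain \eqref{eq:e3}.
\end{proof}

At the equilibrium the factor in \eqref{eq:e2} is $-f(1)=-\rho$, the third root found in Section~\ref{sec:main}.

\begin{lemma}\label{lem:sign}
\begin{enumerate}
\item[(a)] We have $e_0=0$ if and only if $x_{-1}=x_0x_{-2}$. In this case $x_n=p_n$ for all $n\ge-2$, where $p$ is the six-cycle with $p_{-2}=x_{-2}$ and $p_{-1}=x_{-1}$.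
\item[(b)] If $e_0\ne0$, then $e_n$ has the sign $(-1)^n\operatorname{sgn}e_0$ for $n\ge0$, and $x_{n+6}-x_n$ has the sign $(-1)^n\operatorname{sgn}e_0$ for $n\ge-2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The equivalence is \eqref{eq:e1} with $n=0$. If $e_0=0$, then $e_n=0$ for all $n$ by \eqref{eq:e2}. Thus $x_{n+1}x_{n-2}=1$ for $n\ge0$, so the three initial values are positive as well, and \eqref{eq:e1} gives $x_n=x_{n-1}/x_{n-2}$ for $n\ge0$. By Lemma~\ref{lem:cycle} the six-cycle $p$ obeys the same recursion with the same two starting values.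

(b) The first claim follows from \eqref{eq:e2}, because $f(x_n)>0$ for $n\ge1$. In \eqref{eq:e3} the numbers $e_{n+2}$ and $-e_{n+5}$ both have the sign $(-1)^n\operatorname{sgn}e_0$, and $x_{n+6}/x_{n+3}>0$.
\end{proof}

Monotonicity already gives each subsequence $(x_{6k+j})_k$ a limit in $[0,\infty]$. It remains to exclude $0$ and $\infty$ and to find the rate. Both come from the decay of the defect.

\section{Geometric decay of the defect}\label{sec:decay}

By \eqref{eq:e2},
\begin{equation}\label{eq:prod}
|e_N|=|e_0|\prod_{n=1}^Nf(x_n).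
\end{equation}
The bound $f<A$ alone is too weak: for $A=1$ it shows only that $|e_n|$ decreases, and for $A>1$ not even that. A factor $f(x_n)$ is close to $A$ when $x_n$ is large, and we have no upper bound on the solution yet. As in Section~\ref{sec:example}, we compensate a large term by the term three places away. This works when the product of the two terms is below $1$, and the sign of the defect tells us for which pairs that is so.

\begin{lemma}\label{lem:pair}
If $x,y>0$ and $xy<1$, then $f(x)f(y)<\rho^2$.
\end{lemma}

\begin{proof}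
By the inequality between the arithmetic and geometric means, $\frac1x+\frac1y\ge2/\sqrt{xy}>2$. With \eqref{eq:f},
\[
\frac1{f(x)f(y)}=\frac1{xy}+\frac1A\Bigl(\frac1x+\frac1y\Bigr)+\frac1{A^2}>1+\frac2A+\frac1{A^2}=\rho^{-2}.\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:decay}
For all $N\ge0$ we have $|e_N|\le(1+A)^4\rho^N|e_0|$.
\end{lemma}

\begin{proof}
For $N=0$ there is nothing to prove, and for $e_0=0$ all defects vanish. Let $e_0\ne0$ and $N\ge1$, and put
\[
I=\{n\ge1:e_n>0\},\qquad D=\{n\ge1:e_n<0\}.
\]
By Lemma~\ref{lem:sign}(b) these are the two parity classes of the positive integers. If $n\in I$, then $n+3\in D$ and $e_{n+2}>0$, so $x_nx_{n+3}=1-e_{n+2}x_{n+3}<1$, and Lemma~\ref{lem:pair} gives $f(x_n)f(x_{n+3})<\rho^2$.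

In \eqref{eq:prod}, pair the index $n$ with $n+3$ whenever $n\in I$ and $n+3\le N$. The pairs are disjoint. An index $d\le N$ in $D$ stays unpaired only if $d\in\{1,2,3\}$, and an index $n\le N$ in $I$ only if $n\in\{N-2,N-1,N\}$. Three consecutive integers contain at most two of a given parity, so the number $u$ of unpaired indices is at most $4$. (For $e_0>0$ and $N=10$ the pairs are $(2,5),(4,7),(6,9)$, and $1,3,8,10$ are left over.) The $(N-u)/2$ pairs contribute at most $\rho^{N-u}$, and each unpaired factor is less than $A$. Since $A/\rho=1+A$,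
\[
|e_N|\le|e_0|\,\rho^{N-u}A^u=|e_0|\,\rho^N(1+A)^u\le(1+A)^4\rho^N|e_0|.\qedhere
\]
\end{proof}

\section{Convergence to a six-cycle}\label{sec:conv}

The defect is an absolute error: it says that $x_n$ is within $|e_{n+2}|$ of $1/x_{n+3}$. Summable absolute errors cannot keep a decreasing positive sequence away from $0$; for that one needs summable relative errors. So we introduce
\[
\delta_n=\frac{e_{n+2}}{x_n},\qquad n\ge1 .
\]
Dividing $1/x_{n+3}=x_n+e_{n+2}$ by $x_n$ gives $1/(x_nx_{n+3})=1+\delta_n$, and therefore
\begin{equation}\label{eq:ratio}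
\frac{x_{n+6}}{x_n}=\frac{x_{n+3}x_{n+6}}{x_nx_{n+3}}=\frac{1+\delta_n}{1+\delta_{n+3}}\qquad(n\ge1).
\end{equation}
The denominator $x_n$ in $\delta_n$ does no harm when $x_n$ is small, because $e_{n+2}$ contains the factor $f(x_n)<x_n$. Indeed, applying \eqref{eq:e2} three times and using \eqref{eq:f} and Lemma~\ref{lem:decay}, we get for $n\ge1$
\begin{equation}\label{eq:delta}
|\delta_n|=f(x_{n+2})f(x_{n+1})\,\frac{f(x_n)}{x_n}\,|e_{n-1}|\le A^2|e_{n-1}|\le\Lambda|e_0|\rho^n,
\end{equation}
where $\Lambda=A^2(1+A)^4/\rho=A(1+A)^5$. We state the convergence with explicit constants, because Section~\ref{sec:limit} needs it uniformly in the initial values.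

\begin{proposition}\label{prop:conv}
There is a six-cycle $p$ such that $x_{6k+j}\to p_j$ as $k\to\infty$ for every $j$. If $E\ge|e_0|$ and $N\ge1$ satisfy $\Lambda E\rho^N\le\frac12$, then
\begin{equation}\label{eq:logbound}
|\log x_n-\log p_n|\le\frac{4\Lambda E}{1-\rho^6}\,\rho^n\qquad(n\ge N).
\end{equation}
\end{proposition}

\begin{proof}
Take $E$ and $N$ as in the statement; such numbers exist because $\rho<1$. For $|\delta|\le\frac12$ we have $|\log(1+\delta)|\le2|\delta|$, since the derivative $1/(1+s)$ is at most $2$ on $[-\frac12,\frac12]$. For $n\ge N$, both $|\delta_n|$ and $|\delta_{n+3}|$ are at most $\Lambda E\rho^n\le\frac12$ by \eqref{eq:delta}, so \eqref{eq:ratio} gives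
\[
|\log x_{n+6}-\log x_n|\le|\log(1+\delta_n)|+|\log(1+\delta_{n+3})|\le4\Lambda E\rho^n .
\]
The increments of the sequence $(\log x_{n+6k})_{k\ge0}$ are thus dominated by the geometric series $4\Lambda E\rho^n\sum_k\rho^{6k}$. So the sequence converges to a real number, which differs from $\log x_n$ by at most $4\Lambda E\rho^n/(1-\rho^6)$. Hence $p_j=\lim_kx_{6k+j}$ exists in $(0,\infty)$ for every $j\in\mathbb Z$, the sequence $(p_j)$ is $6$-periodic, and \eqref{eq:logbound} holds.

In particular $(x_n)$ is bounded. By \eqref{eq:e1} and Lemma~\ref{lem:decay}, $x_{n-1}-x_nx_{n-2}=(A+x_n)e_n\to0$. Letting $n\to\infty$ in the residue class of $j$ modulo $6$ gives $p_{j-1}=p_jp_{j-2}$ for every $j$, and $p$ is a six-cycle by Lemma~\ref{lem:cycle}.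
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(i)} and \textup{(ii)}, and of Theorem~\ref{thm:conj}]
By \eqref{eq:logbound}, $x_n=p_n\exp(t_n)$ with $t_n=O(\rho^n)$. Since $p$ takes at most six values, $x_n-p_n=p_n(\exp(t_n)-1)=O(\rho^n)$. The bound on $e_n$ is Lemma~\ref{lem:decay}. This proves (i); for $A=1$ we have $\rho=\frac12$, and Theorem~\ref{thm:conj} follows.

The case $e_0=0$ of (ii) is Lemma~\ref{lem:sign}(a). Let $e_0\ne0$. By Lemma~\ref{lem:sign}(b), for each $n\ge-2$ the sequence $(x_{n+6k})_{k\ge0}$ is strictly increasing if $(-1)^ne_0>0$ and strictly decreasing if $(-1)^ne_0<0$. Its limit is $p_n$, so $x_n-p_n$ is nonzero with sign $-(-1)^n\operatorname{sgn}e_0$. Such a solution is not eventually periodic: an eventual period $q$ would give $x_{n+6q}=x_n$ for large $n$, against strict monotonicity. So an eventually periodic solution has $e_0=0$ and is a six-cycle.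
\end{proof}

\begin{remark}\label{rem:sign}
The sign condition on the initial values was used only through $x_n>0$ for $n\ge1$, which gives $0<f(x_n)<\min(x_n,A)$ and allows the use of Lemma~\ref{lem:pair}. It cannot be dropped. The constant sequence $x_n=-\rho$ solves \eqref{eq:EA}, because $A-\rho=A\rho$ and $-(1+A)\rho=-A$. For this solution $Ax_n/(A+x_n)=-1$, and the defect is the nonzero constant $\rho-\rho^{-1}$.
\end{remark}

\section{The exact rate of convergence}\label{sec:rate}

Once $x_n$ is close to $p_n$, six steps of \eqref{eq:e2} multiply the defect by nearly $\prod_{j=0}^5f(p_j)$. This product is the number $\theta$. We first transfer the rate $\theta$ to the defect and then, through \eqref{eq:e3}, to the solution; the alternation of signs guarantees that the two terms in \eqref{eq:e3} do not cancel.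

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(iii)}]
Let $e_0\ne0$. The six terms of the cycle are $\phi,\psi,\psi/\phi$ and their reciprocals, and for $t>0$
\[
f(t)f(t^{-1})=\frac{A^2}{(A+t)(A+t^{-1})}=\frac{A^2}{A^2+1+A(t+t^{-1})}.
\]
Hence $\prod_{j=0}^5f(p_j)=\theta$. Since $t+t^{-1}\ge2$ with equality only for $t=1$, each of the three factors is at most $A^2/(A+1)^2=\rho^2$, and $\theta\le\rho^6<1$ with equality if and only if $\phi=\psi=1$.

The derivative of $s\mapsto\log f(\exp s)$ is $A/(A+\exp s)\in(0,1)$, so $|\log f(x)-\log f(y)|\le|\log x-\log y|$ for $x,y>0$. For $n\ge0$, \eqref{eq:e2} gives $e_{n+6}/e_n=\prod_{i=1}^6f(x_{n+i})>0$, while $\theta=\prod_{i=1}^6f(p_{n+i})$ by periodicity. With \eqref{eq:logbound},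
\[
\Bigl|\log\frac{e_{n+6}}{\theta e_n}\Bigr|\le\sum_{i=1}^6|\log x_{n+i}-\log p_{n+i}|=O(\rho^n).
\]
Fix $j\ge0$. The series $\sum_{i\ge0}\log\bigl(e_{6i+6+j}/(\theta e_{6i+j})\bigr)$ converges absolutely, and the sum of its first $k$ terms is $\log\bigl(e_{6k+j}/(\theta^ke_j)\bigr)$. Therefore
\[
c_j=\lim_{k\to\infty}\theta^{-k}e_{6k+j}
\]
exists, is nonzero and has the sign of $e_j$, namely $(-1)^j\operatorname{sgn}e_0$.

Now let $j\in\{0,\dots,5\}$ and apply \eqref{eq:e3} with $n=6i+j$. As $i\to\infty$, $x_{n+6}/x_{n+3}\to p_j/p_{j+3}=p_j^2$, so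
\[
x_{6(i+1)+j}-x_{6i+j}=\theta^i(\gamma_j+\omega_i),\qquad\gamma_j=c_{j+2}-c_{j+5}\,p_j^2,\qquad\omega_i\to0 .
\]
Here $\gamma_j\ne0$, because $c_{j+2}$ and $c_{j+5}$ have opposite signs. Summing over $i\ge k$ gives
\[
p_j-x_{6k+j}=\frac{\gamma_j\theta^k}{1-\theta}+\sum_{i\ge k}\theta^i\omega_i,\qquad\Bigl|\sum_{i\ge k}\theta^i\omega_i\Bigr|\le\frac{\theta^k}{1-\theta}\sup_{i\ge k}|\omega_i| ,
\]
and the supremum tends to $0$. So (iii) holds with $\kappa_j=-\gamma_j/(1-\theta)$.
\end{proof}

\section{The limit map}\label{sec:limit}

Part (iii) gives the rate of a solution in terms of its limit, but it does not say which six-cycles are limits of solutions other than themselves. In particular, to see that $\rho$ is optimal we need a non-constant solution that converges to the equilibrium. There is no formula for the limit in terms of the initial values. We show instead that the limit depends continuously on them, observe that it is the identity on the surface $e_0=0$, and perturb. The tool is Brouwer's fixed point theorem in the plane: a continuous map of a closed disk into itself has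 a fixed point.

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(iv)}]
\emph{Continuity.} By induction, each $x_n$ is a positive continuous function of the initial values in $(0,\infty)^3$, and $e_0=1/x_1-x_{-2}$ is continuous. Let $K\subset(0,\infty)^3$ be compact, let $E=\max_K|e_0|$, and choose $N\ge1$ with $\Lambda E\rho^N\le\frac12$. The bound \eqref{eq:logbound} then holds for all initial values in $K$ with the same $E$ and $N$. Hence $\log x_{6k+j}\to\log p_j$ uniformly on $K$, and $\log p_j$ is continuous on $K$ as a uniform limit of continuous functions. Every point of $(0,\infty)^3$ has a compact neighborhood in $(0,\infty)^3$, so $p_j$ is continuous there.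

\emph{Prescribing the defect.} It is convenient to use $(e_0,x_{-2},x_{-1})$ as coordinates. Fix $c=(\xi,\eta)$ and a closed disk $\Delta\subset(0,\infty)^2$ with center $c$ and radius $r>0$. Let $\mu>0$ be a lower bound for both coordinates on $\Delta$, and let $\varepsilon_1=\frac\mu2\min(1,1/A)$. For $(u,v)\in\Delta$ and $|\varepsilon|\le\varepsilon_1$ put
\[
x_{-2}=u,\qquad x_{-1}=v,\qquad x_0=\frac{v-\varepsilon A}{u+\varepsilon}.
\]
These values are positive, since $v-\varepsilon A\ge\mu/2$ and $u+\varepsilon\ge\mu/2$, and they depend continuously on $(\varepsilon,u,v)$. Moreover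
\[
v-x_0u=\frac{\varepsilon(v+Au)}{u+\varepsilon},\qquad A+x_0=\frac{v+Au}{u+\varepsilon},
\]
so $e_0=\varepsilon$ by \eqref{eq:e1}.

\emph{Prescribing the limit.} Let $G(\varepsilon,z)=(p_{-2},p_{-1})$ for the solution with these initial values, where $z=(u,v)$. The map $G$ is continuous on the compact set $[-\varepsilon_1,\varepsilon_1]\times\Delta$, hence uniformly continuous, and $G(0,z)=z$ by Lemma~\ref{lem:sign}(a). So there is $\varepsilon_0\in(0,\varepsilon_1]$ with
\[
|G(\varepsilon,z)-z|=|G(\varepsilon,z)-G(0,z)|\le r\qquad(z\in\Delta,\ |\varepsilon|\le\varepsilon_0).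
\]
For such $\varepsilon$ the continuous map $z\mapsto c+z-G(\varepsilon,z)$ sends $\Delta$ into $\Delta$. A fixed point $z$ satisfies $G(\varepsilon,z)=c$, and the corresponding solution has $e_0=\varepsilon$ and $(p_{-2},p_{-1})=(\xi,\eta)$.

\emph{Sharpness.} Given $\phi,\psi>0$, take $(\xi,\eta)=(1/\psi,\phi/\psi)$ and $0<|\varepsilon|\le\varepsilon_0$. By Lemma~\ref{lem:cycle}, the limit of the solution just found is the six-cycle with parameters $(\phi,\psi)$. Since $e_0\ne0$, part (iii) applies, and the rate $\theta$ belonging to $(\phi,\psi)$ is attained. For $\phi=\psi=1$ we obtain a solution with $x_{6k}-1\sim\kappa_0\rho^{6k}$ and $\kappa_0\ne0$. If $x_n-q_n=O(s^n)$ for a six-cycle $q$ and some $s\in(0,\rho)$, then $q$ is the limit of the solution, that is, the constant $1$, and $\rho^{6k}=O(s^{6k})$, which is false. So $\rho$ cannot be replaced by a smaller number.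
\end{proof}

\section{The four-parameter equation}\label{sec:four}

The cancellation of $Ax_{n-2}$ in \eqref{eq:e1}, and with it the recursion \eqref{eq:e2}, depends on the fact that the constant in the numerator of \eqref{eq:EA} equals the coefficient of $x_{n-2}$. After rescaling, Corollary~\ref{cor:four} says that convergence to six-cycles holds under this coincidence and fails completely without it.

\begin{proof}[Proof of Corollary~\ref{cor:four}]
Put $x_n=\frac\beta By_n$. Then
\[
y_{n+1}=\frac B\beta\cdot\frac{\alpha+\frac{\beta^2}By_n}{\beta y_{n-1}+\frac{C\beta}By_{n-2}}=\frac{a+y_n}{y_{n-1}+Ay_{n-2}},\qquad a=\frac{\alpha B}{\beta^2},\quad A=\frac CB .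
\]
The initial values of $y$ are non-negative, its denominators are nonzero, and $a=A$ if and only if $\alpha B^2=C\beta^2$. If $a=A$, then $y$ is an admissible solution of \eqref{eq:EA}, and Theorem~\ref{thm:main}(i) gives a six-cycle $p$ with $y_n-p_n\to0$.

Conversely, suppose that $y_n-p_n\to0$ for a six-cycle $p$. Let $n\to\infty$ along the multiples of $6$ in $y_{n+1}(y_{n-1}+Ay_{n-2})=a+y_n$. This gives $p_1p_{-1}+Ap_1p_{-2}=a+p_0$. By Lemma~\ref{lem:cycle}, $p_1p_{-1}=p_0$ and $p_1p_{-2}=1$, so $A=a$.
\end{proof}

\begin{thebibliography}{9}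

\bibitem{GH}
Charles Griebell and Julian Herman,
\emph{A Numerical Analysis of Open Conjecture FOUR from A.~M.~Amleh and G.~Ladas},\newline
\texttt{http://sites.math.rutgers.edu/\textasciitilde zeilberg/Bio21/Projects/project3a.pdf}

\end{thebibliography}
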